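
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{The lattice of totally local Fitting subclasses is coalgebraic}

\begin{abstract}
Let $\mathfrak F$ be a totally local Fitting class of finite groups and let
$L^\infty(\mathfrak F)$ be the complete lattice of its totally local Fitting
subclasses. We prove that $L^\infty(\mathfrak F)$ is coalgebraic. To each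
totally local class we attach a set of points, which are pairs consisting of a
word in primes and a perfect group with a unique maximal normal subgroup
(or the trivial group). The class is determined by its
points, arbitrary joins become unions, and arbitrary meets become
intersections. Hence $L^\infty(\mathfrak F)$ is also algebraic and completely
distributive. We then identify it with the lattice of down-sets of an explicit
partially ordered set; for the class of soluble groups this is the set of
nonempty words in primes without equal consecutive letters, ordered by the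
subword relation.
\end{abstract}

\section{The question and the answer}

All groups are finite. A \emph{Fitting class} is a class of groups that is
closed under isomorphisms and under taking normal subgroups, and that contains
$N_1N_2$ whenever $N_1,N_2$ are normal subgroups of some group and both lie in
the class. There are only countably many isomorphism types of finite groups,
so we may speak of sets of Fitting classes.

For a prime $p$, let $O^{p'}(G)$ be the smallest normal subgroup of $G$ whose
quotient is a $p'$-group, let $O^p(G)$ be the smallest normal subgroup whose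
quotient is a $p$-group, and put
\[
D_p(G)=O^p\bigl(O^{p'}(G)\bigr),
\]
which is also written $O^{p,p'}(G)$. Thus $D_p$ strips off the top of $G$ first
the largest possible $p'$-group and then the largest possible $p$-group. A
Fitting class $\mathfrak F$ is \emph{local} if membership can be tested one
prime at a time after this stripping: there is a function $f$ from the set
$\mathbb P$ of primes to Fitting classes, the empty class being allowed as a
value, such that
\[
G\in\mathfrak F\iff D_p(G)\in f(p)\ \text{for every prime } p \text{ dividing } |G|.
\]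
One writes $\mathfrak F=LR(f)$. The condition can be iterated. Every Fitting
class is \emph{$0$-multiply local}, and for $n\ge1$ a Fitting class is
\emph{$n$-multiply local} if it is $LR(f)$ for some $f$ all of whose nonempty
values are $(n-1)$-multiply local. A Fitting class is \emph{totally local} if
it is $n$-multiply local for every $n$. Let $l^\infty$ be the set of all
totally local Fitting classes. For $\mathfrak F\in l^\infty$ let
$L^\infty(\mathfrak F)$ be the set of totally local Fitting classes contained
in $\mathfrak F$, ordered by inclusion. It is a complete lattice (see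
Lemma~\ref{lem:LR}). The meet is intersection, the empty meet being
$\mathfrak F$. The join $\bigvee^\infty$ of a family is the smallest totally
local Fitting class containing all its members.

An element $c$ of a complete lattice $L$ is \emph{compact} if
$c\le\bigvee X$ with $X\subseteq L$ implies $c\le\bigvee X_0$ for a finite
$X_0\subseteq X$, and $L$ is \emph{algebraic} if every element is a join of
compact elements. Dually, $c$ is \emph{dually compact} if $c\ge\bigwedge X$
with $X\subseteq L$ implies $c\ge\bigwedge X_0$ for a finite $X_0\subseteq X$,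
and $L$ is \emph{coalgebraic} if every element is a meet of dually compact
elements. The following question is posed in \cite{Stone}:
\begin{quote}
\emph{Is $L^\infty(\mathfrak F)$ coalgebraic for every
$\mathfrak F\in l^\infty$?}
\end{quote}

That $L^\infty(\mathfrak F)$ is algebraic is not surprising: directed unions of
totally local classes are totally local (see the proof of
Lemma~\ref{lem:gen}(b)), so whether a given group lies in a join depends on
finitely many members only. Coalgebraicity concerns infinite intersections and
needs another reason. The subgroup lattice of $\mathbb Z$, for instance, is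
algebraic, but its only dually compact element is $\mathbb Z$: for an integer
$m\ge0$ with $m\neq 1$ choose a prime $p$ (not dividing $m$ if $m\ne0$); then
$\bigcap_n p^n\mathbb Z=0\le m\mathbb Z$, while no $p^n\mathbb Z$ lies in
$m\mathbb Z$.

\paragraph{The simplest case.}
We have $D_p(G)=1$ exactly when $O^{p'}(G)$ is a $p$-group, that is, when $G$
has a normal Sylow $p$-subgroup. Hence, for a set $\pi$ of primes, the class
$\mathfrak N_\pi$ of nilpotent $\pi$-groups is $LR(f)$, where $f(p)$ is the
class $(1)$ of trivial groups for $p\in\pi$ and $f(p)=\emptyset$ otherwise.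
The class $(1)=\mathfrak N_\emptyset=LR(p\mapsto\emptyset)$ is totally
local, because the condition on nonempty values is void; so every
$\mathfrak N_\pi$ is totally local. Conversely, let $\mathfrak K=LR(f)$ be a
totally local class of nilpotent groups, and let $\pi$ be the set of primes
dividing orders of its members. For $p\in\pi$ some $G\in\mathfrak K$ has order
divisible by $p$, so $1=D_p(G)\in f(p)$. Therefore every nilpotent $\pi$-group
lies in $\mathfrak K$, and $\mathfrak K=\mathfrak N_\pi$. So the totally local
classes of nilpotent groups form a copy of the lattice of all subsets of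
$\mathbb P$, with unions as joins and intersections as meets. This lattice is
coalgebraic: each set is the intersection of complements of single primes,
and such a complement contains $\bigcap X$ if and only if it contains a
member of $X$.

This suggests the answer ``yes'', and a way to prove it: attach to every
totally local class a set of yes/no data for which joins are unions and meets
are intersections. We carry this out.

\begin{theorem}\label{thm:main}
For every $\mathfrak F\in l^\infty$ there are a set $P$ and an order embedding
of $L^\infty(\mathfrak F)$ into the lattice of all subsets of $P$ that takes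
arbitrary joins to unions and arbitrary meets to intersections (the empty
join $(1)$ goes to $\emptyset$ and the empty meet $\mathfrak F$ to $P$). In
particular $L^\infty(\mathfrak F)$ is coalgebraic; it is also algebraic and
completely distributive.
\end{theorem}

The set $P$ and the embedding are explicit (Definition~\ref{def:points}). We
also determine the image, and so describe $L^\infty(\mathfrak F)$ as a lattice
of down-sets, in Theorem~\ref{thm:poset}. For soluble groups the result can be
stated at once. By a \emph{word} we mean a finite sequence of primes; it is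
\emph{reduced} if no two consecutive letters are equal; a \emph{subword} is a
subsequence, not necessarily of consecutive letters.

\begin{theorem}\label{thm:soluble}
The class $\mathfrak S$ of soluble groups is totally local, and
$L^\infty(\mathfrak S)$ is isomorphic to the lattice of down-sets of the set
of nonempty reduced words, ordered by the subword relation.
\end{theorem}

In Section~\ref{sec:gen} we collect the calculus of the operators $D_p$ and of
generated classes. Section~\ref{sec:small} works out one small lattice by hand,
which shows the method, and two examples, which show why words must be reduced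
and why perfect groups must enter. The general proof occupies
Sections~\ref{sec:perfect}--\ref{sec:proof}, and the explicit description is in
Section~\ref{sec:poset}.

\section{Generated classes and their components}\label{sec:gen}

For a group $G$, $\pi(G)$ is the set of primes dividing $|G|$. For a class
$\mathfrak X$ of groups, $\pi(\mathfrak X)$ is the set of primes
dividing the order of some member, and
$D_p(\mathfrak X)=\{D_p(A):A\in\mathfrak X\}$. Classes that serve as
generating sets are always assumed to contain the trivial group. A
$p$-element is an element of $p$-power order, a $p'$-element one of order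
prime to $p$.

\begin{lemma}\label{lem:ops}
Let $p$ be a prime and $G$ a group.
\begin{enumerate}
\item[(a)] $O^{p'}(G)$ is generated by the $p$-elements of $G$, and $O^p(G)$
by the $p'$-elements. So $X\le Y$ implies $O^{p'}(X)\le O^{p'}(Y)$,
$O^p(X)\le O^p(Y)$ and $D_p(X)\le D_p(Y)$. If $X\trianglelefteq Y$, then
$D_p(X)\trianglelefteq Y$.
\item[(b)] If $X\le G$ contains all $p$-elements of $G$, then $p$ divides
$|X|$ if and only if it divides $|G|$, and $D_p(X)=D_p(G)$.
\item[(c)] If $G$ is a $p'$-group or a $p$-group, then $D_p(G)=1$. Always
$D_p(G)\le O^p(G)$ and $O^p(D_p(G))=D_p(G)$.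
\item[(d)] If $\varphi$ is an epimorphism from $G$, then
$\varphi(O^{p'}(G))=O^{p'}(\varphi(G))$, and likewise for $O^p$ and $D_p$.
\item[(e)] If $G=AB$ with $A,B\trianglelefteq G$, then
$D_p(G)=D_p(A)D_p(B)$.
\item[(f)] If $D_p(G)=G$, then $G$ is perfect.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The subgroup generated by the $p$-elements is characteristic and contains
all Sylow $p$-subgroups, so its quotient is a $p'$-group; and a normal subgroup
with $p'$-quotient contains all $p$-elements. The subgroup generated by the
$p'$-elements contains all Sylow $r$-subgroups for $r\ne p$, so its quotient is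
a $p$-group, and the same argument applies. The rest follows, since
$D_p(X)$ is characteristic in $X$.

(b) By (a), $O^{p'}(X)=O^{p'}(G)$; apply $O^p$. The statement on orders is
Cauchy's theorem.

(c) If $G$ is a $p'$-group, then $O^{p'}(G)=1$; if it is a $p$-group, then
$O^p(G)=1$. The inclusion is monotonicity of $O^p$, and the last
equality is the idempotence of $O^p$.

(d) Let $\varphi(g)$ be a $p$-element, and write $g=ab$ with $a,b\in\langle
g\rangle$ a $p$-element and a $p'$-element. Then $\varphi(b)$ is a
$p'$-element of the $p$-group $\langle\varphi(g)\rangle$, so it is trivial and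
$\varphi(g)=\varphi(a)$. Thus $p$-elements lift to $p$-elements; in the same
way $p'$-elements lift to $p'$-elements. Now use (a).

(e) The group $G/O^{p'}(A)O^{p'}(B)$ is a product of two normal
$p'$-subgroups, so $O^{p'}(G)\le O^{p'}(A)O^{p'}(B)$; the reverse inclusion is
(a). The same argument with $p$-quotients gives
$O^p(A_1B_1)=O^p(A_1)O^p(B_1)$ for normal subgroups $A_1,B_1$ of $G$; take
$A_1=O^{p'}(A)$ and $B_1=O^{p'}(B)$.

(f) Now $G=O^p(G)=O^{p'}(G)$, so the abelian group $G/G'$ has no nontrivial
$p$-quotient and no nontrivial $p'$-quotient; hence it is trivial.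
\end{proof}

\begin{lemma}\label{lem:LR}
Every $LR(f)$ is a Fitting class; $n$-multiply local implies $(n-1)$-multiply
local for $n\ge1$; and intersections of nonempty families of $n$-multiply
local (of totally local) classes are $n$-multiply local (totally local). The
class of all groups is totally local.
\end{lemma}

\begin{proof}
Let $N\trianglelefteq G\in LR(f)$ and let $p$ divide $|N|$. Then
$D_p(G)\in f(p)$, and $D_p(N)$ is a normal subgroup of it by
Lemma~\ref{lem:ops}(a), so $D_p(N)\in f(p)$. Let $G=AB$ with
$A,B\trianglelefteq G$ in $LR(f)$, and let $p$ divide $|G|$. Then $p$ divides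
$|A|$ or $|B|$, so $f(p)\ne\emptyset$; a factor whose order is prime to $p$
has $D_p$ trivial, hence in $f(p)$. So $D_p(G)=D_p(A)D_p(B)$ is a product of
normal $f(p)$-subgroups and lies in $f(p)$.

The second statement follows by induction on $n$, the case $n=1$ being the
first statement. The third follows, again by induction on $n$, from
$\bigcap_i LR(f_i)=LR\bigl(p\mapsto\bigcap_i f_i(p)\bigr)$: if
$\bigcap_if_i(p)$ is nonempty, so are all $f_i(p)$. The class $\mathfrak G$ of
all groups satisfies $\mathfrak G=LR(p\mapsto\mathfrak G)$, so by induction it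
is $n$-multiply local for all $n$.
\end{proof}

Hence there are a smallest $n$-multiply local class $l^n\mathrm{fit}\,\mathfrak
X$ and a smallest totally local class $l^\infty\mathrm{fit}\,\mathfrak X$
containing $\mathfrak X$. We write $\mathrm{fit}\,\mathfrak X$ for
$l^0\mathrm{fit}\,\mathfrak X$, the smallest Fitting class containing
$\mathfrak X$, and abbreviate
$l^\infty\mathrm{fit}\,\{1,G\}$ to $l^\infty\mathrm{fit}\{G\}$.

\begin{lemma}\label{lem:gen}
\begin{enumerate}
\item[(a)] For $n\ge1$ we have $l^n\mathrm{fit}\,\mathfrak X=LR(f)$, where
$f(p)=l^{n-1}\mathrm{fit}\,D_p(\mathfrak X)$ for $p\in\pi(\mathfrak X)$ and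
$f(p)=\emptyset$ otherwise.
\item[(b)] $l^\infty\mathrm{fit}\,\mathfrak
X=\bigcup_{n}l^n\mathrm{fit}\,\mathfrak X$, an increasing union.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $LR(f)$ is $n$-multiply local and contains $\mathfrak X$. Let $\mathfrak
X\subseteq LR(h)$, where the nonempty values of $h$ are $(n-1)$-multiply
local. If $p\in\pi(\mathfrak X)$, then some $A\in\mathfrak X$ has order
divisible by $p$, so $D_p(A)\in h(p)$ and $h(p)\neq\emptyset$. Members of
$\mathfrak X$ of order prime to $p$ have $D_p$ trivial. So
$D_p(\mathfrak X)\subseteq h(p)$, whence $f(p)\subseteq h(p)$ for all $p$ and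
$LR(f)\subseteq LR(h)$.

(b) We first show by induction on $n$ that the union of a nonempty directed
family $(\mathfrak F_j)$ of $n$-multiply local classes is $n$-multiply local.
For $n=0$, two members of the union lie in a common $\mathfrak F_j$, and so
does their product when they are normal subgroups of one group. Let $n\ge1$.
By (a) with $\mathfrak X=\mathfrak F_j$ we have
$\mathfrak F_j=LR(f_j)$, where $f_j(p)$ grows with $\mathfrak F_j$. Put
$f(p)=\bigcup_jf_j(p)$. If it is nonempty, it is a directed union of
$(n-1)$-multiply local classes, hence $(n-1)$-multiply local. Clearly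
$\mathfrak F_j\subseteq LR(f)$. If $G\in LR(f)$, choose for each of the
finitely many primes $p$ dividing $|G|$ an index $j_p$ with $D_p(G)\in
f_{j_p}(p)$, and then $j$ with $\mathfrak F_{j_p}\subseteq\mathfrak F_j$ for
all these $p$; then $G\in\mathfrak F_j$. So $LR(f)=\bigcup_j\mathfrak F_j$.

By Lemma~\ref{lem:LR} the classes $l^n\mathrm{fit}\,\mathfrak X$ increase with
$n$. For each $m$ their union is the union of those with $n\ge m$, so it is
$m$-multiply local by what was shown. Hence it is totally local, and it lies
in every totally local class containing $\mathfrak X$.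
\end{proof}

We now come to the basic device. For $\mathfrak F\in l^\infty$ and
$p\in\pi(\mathfrak F)$, the \emph{component of $\mathfrak F$ at $p$} is
\[
\mathfrak F_p=l^\infty\mathrm{fit}\,D_p(\mathfrak F).
\]
Total locality enters in the next lemma: the components, which are again
totally local, determine $\mathfrak F$, so the process can be repeated.

\begin{lemma}\label{lem:comp}
Let $\mathfrak F\in l^\infty$.
\begin{enumerate}
\item[(a)] $G\in\mathfrak F$ if and only if $p\in\pi(\mathfrak F)$ and
$D_p(G)\in\mathfrak F_p$ for all primes $p$ dividing $|G|$.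
\item[(b)] Let $p\in\pi(\mathfrak F)$. Then $\mathfrak F_p\subseteq\mathfrak
F$. If $N\trianglelefteq G$, $N\in\mathfrak F_p$ and $G/N$ is a $p$-group,
then $G\in\mathfrak F$.
\item[(c)] If $\mathfrak F=l^\infty\mathrm{fit}\,\mathfrak X$, then
$\pi(\mathfrak F)=\pi(\mathfrak X)$, and $\mathfrak
F_p=l^\infty\mathrm{fit}\,D_p(\mathfrak X)$ for $p\in\pi(\mathfrak X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) ``Only if'' is clear. Conversely, by Lemma~\ref{lem:gen}(b) there is one
$n$ with $D_p(G)\in l^n\mathrm{fit}\,D_p(\mathfrak F)$ for all $p$ dividing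
$|G|$. By Lemma~\ref{lem:gen}(a), $G\in l^{n+1}\mathrm{fit}\,\mathfrak F$, and
this is $\mathfrak F$ because $\mathfrak F$ is $(n+1)$-multiply local.

(b) Since $D_p(A)\trianglelefteq A$, we have $D_p(\mathfrak
F)\subseteq\mathfrak F$ and so $\mathfrak F_p\subseteq\mathfrak F$. For the
second statement we apply (a). First, $D_p(G)\le O^p(G)\le N$ is a normal
subgroup of $N\in\mathfrak F_p$, so it lies in $\mathfrak F_p$. Secondly, let
$r\ne p$ be a prime dividing $|G|$. All $r$-elements of $G$ lie in $N$, so $r$
divides $|N|$ and $D_r(G)=D_r(N)$ by Lemma~\ref{lem:ops}(b). As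
$N\in\mathfrak F$, we get $r\in\pi(\mathfrak F)$ and $D_r(G)\in\mathfrak F_r$.

(c) Let $G\in\mathfrak F$. If $p$ divides $|G|$, then $G\in
l^{n+1}\mathrm{fit}\,\mathfrak X$ for some $n$, so $p\in\pi(\mathfrak X)$ and
$D_p(G)\in l^n\mathrm{fit}\,D_p(\mathfrak X)$ by Lemma~\ref{lem:gen}(a). If
not, then $D_p(G)=1$. So $\pi(\mathfrak F)\subseteq\pi(\mathfrak X)$ and
$\mathfrak F_p\subseteq l^\infty\mathrm{fit}\,D_p(\mathfrak X)$. The reverse
inclusions hold because $\mathfrak X\subseteq\mathfrak F$.
\end{proof}

\paragraph{Iteration along words.} For a word $w=p_1\cdots p_k$ put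
\[
G_w=D_{p_k}(\cdots D_{p_1}(G)\cdots),
\]
a characteristic subgroup of $G$, and let $\mathrm{Seq}(G)$ be the set of
words with $p_i$ dividing $|G_{p_1\cdots p_{i-1}}|$ for $1\le i\le k$. The
empty word $\emptyset$ belongs to $\mathrm{Seq}(G)$, and $G_\emptyset=G$. By
Lemma~\ref{lem:ops}(d), if $\varphi$ is an epimorphism from $G$, then
$\varphi(G_w)=\varphi(G)_w$ and
$\mathrm{Seq}(\varphi(G))\subseteq\mathrm{Seq}(G)$. For $\mathfrak F\in
l^\infty$ define a set $T(\mathfrak F)$ of words and classes $\mathfrak F_u\in
l^\infty$, $u\in T(\mathfrak F)$, recursively: $\emptyset\in T(\mathfrak F)$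
and $\mathfrak F_\emptyset=\mathfrak F$; and $pv\in T(\mathfrak F)$ if and only
if $p\in\pi(\mathfrak F)$ and $v\in T(\mathfrak F_p)$, in which case $\mathfrak
F_{pv}=(\mathfrak F_p)_v$. By induction on the length of $u$,
\begin{equation}\label{eq:seq}
G\in\mathfrak F,\ u\in\mathrm{Seq}(G)\ \Longrightarrow\ u\in T(\mathfrak F)
\text{ and } G_u\in\mathfrak F_u .
\end{equation}
Also $\mathfrak F_u\subseteq\mathfrak F$ by Lemma~\ref{lem:comp}(b), and
$\mathfrak F\subseteq\mathfrak H$ implies $T(\mathfrak F)\subseteq T(\mathfrak
H)$ and $\mathfrak F_u\subseteq\mathfrak H_u$ for $u\in T(\mathfrak F)$. For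
the class generated by one group $G$, Lemma~\ref{lem:comp}(c) and induction on
the length of words give
\begin{equation}\label{eq:one}
T(l^\infty\mathrm{fit}\{G\})=\mathrm{Seq}(G),\qquad
(l^\infty\mathrm{fit}\{G\})_u=l^\infty\mathrm{fit}\{G_u\}\quad
(u\in\mathrm{Seq}(G)).
\end{equation}

\section{A small lattice and two obstacles}\label{sec:small}

\begin{example}\label{ex:S3}
Let $\mathfrak A$ be the class of groups of order $2^a3^b$ with a normal Sylow
$3$-subgroup. It is $LR(f)$ with $f(2)=\mathfrak N_{\{3\}}$, $f(3)=(1)$ and
$f(r)=\emptyset$ for $r>3$: the condition at $3$ says that the Sylow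
$3$-subgroup $Q$ is normal, and then $D_2(G)\le O^2(G)\le Q$. Hence $\mathfrak
A$ is totally local. We determine $L^\infty(\mathfrak A)$.

Let $\mathfrak K\in L^\infty(\mathfrak A)$. By Lemma~\ref{lem:comp}(a) it is
determined by $\pi(\mathfrak K)$, $\mathfrak K_2$ and $\mathfrak K_3$, as far
as these components are defined. Here $\mathfrak K_3=(1)$, and $\mathfrak K_2$
is a totally local class of $3$-groups, so it is $(1)$ or $\mathfrak
N_{\{3\}}$. Thus $\mathfrak K$ is determined by the truth values of
\[
2\in\pi(\mathfrak K),\qquad 3\in\pi(\mathfrak K),\qquad 3\in\pi(\mathfrak K_2)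
\]
(the last counts as false if $2\notin\pi(\mathfrak K)$), that is, by the words
among $2$, $3$, $23$ that belong to $T(\mathfrak K)$.
Since $\mathfrak K_2\subseteq\mathfrak K$, the word $23$ forces the other two.
This leaves five sets of words, and they are realized by $(1)$, $\mathfrak
N_{\{2\}}$, $\mathfrak N_{\{3\}}$, $\mathfrak N_{\{2,3\}}$ and $\mathfrak A$;
for the last, $S_3\in\mathfrak A$ and $D_2(S_3)=C_3$.

Two features of the statement $23\in T(\mathfrak K)$ make it useful, and they
hold for all $\mathfrak K\in l^\infty$.
\begin{itemize}
\item \emph{It is visible on generators.} If $\mathfrak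
K=\bigvee^\infty\mathfrak K_j$ and $2\in\pi(\mathfrak K)$, then $\mathfrak K_2$
is generated by the groups $D_2(A)$ with $A$ in some $\mathfrak K_j$
(Lemma~\ref{lem:comp}(c)). So $23\in T(\mathfrak K)$ if and only if $23\in
T(\mathfrak K_j)$ for some $j$.
\item \emph{It is tested by one group.} If $23\in T(\mathfrak K)$, then
$C_3\in\mathfrak K_2$, because $\mathfrak K_2$ contains all $3$-groups by
Lemma~\ref{lem:comp}(b) with $N=1$; hence $S_3\in\mathfrak K$ by the same
lemma. Conversely, $S_3\in\mathfrak K$ gives $23\in T(\mathfrak K)$ by
\eqref{eq:seq}. So $23\in T(\mathfrak K)$ means $S_3\in\mathfrak K$, and this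
is compatible with arbitrary intersections.
\end{itemize}
\end{example}

The general proof consists of finding enough statements with these two
properties. Two things go wrong if one uses all words and nothing else.

\begin{example}[repeated letters]\label{ex:repeat}
For $r\in\{3,5\}$ let $A$ be the dihedral group of order $2r$, let $H=C_2\wr A$
be the regular wreath product, let $V$ be its base group, and let $\mathfrak
K^{(r)}=l^\infty\mathrm{fit}\{H\}$. Since $A$ is generated by involutions
and $V$ is a $2$-group, $O^{2'}(H)=H$. So $D_2(H)=O^2(H)$ contains an element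
$c\in A$ of order $r$ and, being normal, all commutators $[c,b]$ with $b\in V$;
these lie in $V$ and are not all trivial. Thus $|D_2(H)|$ is even and $22\in
T(\mathfrak K^{(r)})$. But $\mathfrak K^{(3)}\cap\mathfrak K^{(5)}$ consists of
$2$-groups, because $\pi(\mathfrak K^{(r)})=\{2,r\}$, and $D_2$ is trivial on
$2$-groups. So $22$ does not belong to $T$ of the intersection: the statement
$22\in T(\mathfrak K)$ is not compatible with intersections. Before the prime
$2$ can be stripped a second time something else must happen, and the word
$22$ does not record what. We shall use reduced words only.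
\end{example}

\begin{example}[perfect groups]\label{ex:perfect}
For $G=A_5$ and $G=A_6$ we have $\pi(G)=\{2,3,5\}$, and $D_p(G)=G$ for
$p\in\{2,3,5\}$ because $G$ is nonabelian simple. Stripping never makes
progress, and $\mathrm{Seq}(G)$ is in both cases the set of all words in
$2,3,5$. By \eqref{eq:one} the words do not distinguish
$l^\infty\mathrm{fit}\{A_5\}$ from $l^\infty\mathrm{fit}\{A_6\}$. These classes
are different, however: $A_5$ is not isomorphic to a subnormal subgroup of the
simple group $A_6$, so it does not lie in $l^\infty\mathrm{fit}\{A_6\}$ by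
Lemma~\ref{lem:subnormal} below. So a word must be allowed to end at a
perfect group which is recorded as well.
\end{example}

\section{Perfect comonolithic groups}\label{sec:perfect}

The perfect groups at which stripping stops need not be simple as in
Example~\ref{ex:perfect}; the right building blocks are the following. We call
a group $S\ne1$ \emph{pc} (perfect comonolithic) if it is perfect and has a
unique maximal normal subgroup, which we denote by $\mathrm{Cos}(S)$. Every
proper normal subgroup of $S$ then lies in $\mathrm{Cos}(S)$. For such $S$ and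
a prime $p$,
\begin{equation}\label{eq:pc}
D_p(S)=S\iff p \text{ divides } |S/\mathrm{Cos}(S)| .
\end{equation}
Indeed, $O^{p'}(S)<S$ if and only if $O^{p'}(S)\le\mathrm{Cos}(S)$, that is, if
and only if $S/\mathrm{Cos}(S)$ is a $p'$-group; and $O^p(S)=S$ because $S$ is
perfect.

Recall that the \emph{soluble residual} of a group, the smallest normal
subgroup with soluble quotient, is perfect and characteristic and contains
every perfect subgroup. Also, if a subnormal subgroup $R$ of $G$ lies in
$P\le G$, then $R$ is subnormal in $P$ (intersect a subnormal chain with $P$).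

\begin{lemma}\label{lem:genpc}
A perfect group is generated by its subnormal pc subgroups.
\end{lemma}

\begin{proof}
Let $G$ be perfect and induct on $|G|$; we may assume that $G\ne1$ is not pc.
Then $G$ has distinct maximal normal subgroups $M_1,M_2$, and $G=M_1M_2$. The
soluble residual $R_i$ of $M_i$ is perfect, normal in $G$ and proper. The group
$G/R_1R_2$ is a product of two soluble normal subgroups, so it is soluble;
being perfect, it is trivial. Hence $G=R_1R_2$. By induction each $R_i$ is
generated by subnormal pc subgroups, and these are subnormal in $G$.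
\end{proof}

We shall not need a description of all members of a generated class. Its pc
members are easy to find, even for totally local generation.

\begin{lemma}\label{lem:subnormal}
If a pc group $S$ lies in $l^\infty\mathrm{fit}\,\mathfrak X$, then $S$ is
isomorphic to a subnormal subgroup of a member of $\mathfrak X$.
\end{lemma}

\begin{proof}
Choose a prime $p$ dividing $|S/\mathrm{Cos}(S)|$, so that $D_p(S)=S$, and $n$
with $S\in l^n\mathrm{fit}\,\mathfrak X$. If $n\ge1$, then, since $p$ divides
$|S|$, Lemma~\ref{lem:gen}(a) gives $S=D_p(S)\in
l^{n-1}\mathrm{fit}\,D_p(\mathfrak X)$. After $n$ such steps,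
$S\in\mathrm{fit}\,D_p^n(\mathfrak X)$, where $D_p^n(\mathfrak X)$ is the
result of applying $D_p$ to $\mathfrak X$ exactly $n$ times. Locality has thus
been removed, and only Fitting class generation remains.

Let $\mathfrak Y$ be the class of groups all of whose subnormal pc subgroups
are isomorphic to subnormal subgroups of members of $\mathfrak X$. For
$A\in\mathfrak X$ the group $D_p^n(A)$ is subnormal in $A$, so
$D_p^n(\mathfrak X)\subseteq\mathfrak Y$. It suffices to show that $\mathfrak
Y$ is a Fitting class: then $S\in\mathfrak Y$, and $S$ is subnormal in itself.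

Closure under normal subgroups is clear. Let $G=AB$ with
$A,B\trianglelefteq G$ and $A,B\in\mathfrak Y$; we show $G\in\mathfrak Y$ by
induction on $|G|$. Let $R$ be a subnormal pc subgroup of $G$.

If $R=G$, then $A$ and $B$ do not both lie in $\mathrm{Cos}(R)$, so $R=A$ or
$R=B$, and the claim for $R$ holds because $A,B\in\mathfrak Y$.

If $R<G$, let $P$ be the normal closure of $R$ in $G$. It is proper since $R$ is
subnormal and proper, and perfect since it is generated by conjugates of $R$.
Therefore
\[
P=[P,P]\le[P,AB]=[P,A][P,B]\le(P\cap A)(P\cap B),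
\]
so $P=(P\cap A)(P\cap B)$. Here $P\cap A\trianglelefteq A$ and $P\cap
B\trianglelefteq B$ lie in $\mathfrak Y$ and are normal in $P$. By induction
$P\in\mathfrak Y$, and $R$ is a subnormal pc subgroup of $P$.
\end{proof}

\section{Points determine the class}\label{sec:points}

\begin{definition}\label{def:points}
We consider pairs $(u,S)$, where $u$ is a reduced word and $S$ is a pc group or
the trivial group, taken up to isomorphism. A \emph{point} is such a pair other
than $(\emptyset,1)$. A pair $(u,S)$ \emph{sits in} a group $G$ if
$u\in\mathrm{Seq}(G)$ and $S$ is isomorphic to a subnormal subgroup of $G_u$.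
For $\mathfrak F\in l^\infty$ put
\[
\Phi(\mathfrak F)=\{\,\text{points }(u,S):\ u\in T(\mathfrak F)\text{ and }
S\in\mathfrak F_u\,\}.
\]
\end{definition}

From now on ``pair'' always means a pair as in this definition. The pair
$(\emptyset,1)$ sits in every group and carries no information; it
appears only inside inductions. Clearly $\Phi$ is monotone, and by the
definition of $\mathfrak F_{pv}$ a point $(pv,S)$ satisfies
\begin{equation}\label{eq:rec}
(pv,S)\in\Phi(\mathfrak F)\iff p\in\pi(\mathfrak F)\text{ and }
\bigl[(v,S)\in\Phi(\mathfrak F_p)\text{ or }(v,S)=(\emptyset,1)\bigr].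
\end{equation}

We recall that a nonempty Fitting class $\mathfrak F$ defines in each group $G$
the radical $G_{\mathfrak F}$, the product of all normal $\mathfrak F$-subgroups;
it lies in $\mathfrak F$. It contains every subnormal $\mathfrak F$-subgroup
$R$: in a chain $R=R_0\trianglelefteq R_1\trianglelefteq\cdots\trianglelefteq
R_k=G$ the radical $(R_{i})_{\mathfrak F}$ is characteristic in $R_i$, hence a
normal $\mathfrak F$-subgroup of $R_{i+1}$, so $R\le(R_1)_{\mathfrak
F}\le\cdots\le G_{\mathfrak F}$.

\begin{proposition}\label{prop:determine}
Let $\mathfrak F\in l^\infty$. Then $G\in\mathfrak F$ if and only if every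
point sitting in $G$ belongs to $\Phi(\mathfrak F)$. Consequently, $\mathfrak
F\subseteq\mathfrak H$ if and only if $\Phi(\mathfrak F)\subseteq\Phi(\mathfrak
H)$, for all $\mathfrak F,\mathfrak H\in l^\infty$.
\end{proposition}

If $G\in\mathfrak F$ and the point $(u,S)$ sits in $G$, then $u\in T(\mathfrak
F)$ and $G_u\in\mathfrak F_u$ by \eqref{eq:seq}, and $\mathfrak F_u$ is closed
under subnormal subgroups; so $(u,S)\in\Phi(\mathfrak F)$. This is ``only if''.

For ``if'', the natural plan is to show $D_p(G)\in\mathfrak F_p$ by induction
and to climb back with Lemma~\ref{lem:comp}(b). The difficulty is that words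
are reduced. For a point $(v,S)$ sitting in $D=D_p(G)$, the word $pv$ is
reduced only if $v$ does not begin with $p$; so we know nothing about the
points of $D$ whose word begins with $p$. On the other hand $O^p(D)=D$, and so
$D$ is generated by its subgroups $O^{r'}(D)$ with $r\ne p$; the
missing points should not be needed. We therefore prove a stronger
statement, which allows for one forbidden first letter. The symbol $\infty$
stands for ``no forbidden letter''; we put $O^\infty(G)=G$.

\begin{lemma}\label{lem:forbidden}
Let $q\in\mathbb P\cup\{\infty\}$, let $O^q(G)=G$ and $\mathfrak F\in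
l^\infty$. If all points $(u,S)$ sitting in $G$ such that $u$ does not begin
with $q$ belong to $\Phi(\mathfrak F)$, then $G\in\mathfrak F$.
\end{lemma}

\begin{proof}
Induct on $|G|$, for all $q$ and $\mathfrak F$ at once; let $G\ne1$. The
product of the normal subgroups $O^{p'}(G)$ over all primes
$p\in\pi(G)\setminus\{q\}$ contains the Sylow $p$-subgroups of $G$ for all
$p\ne q$. So its quotient is a $q$-group (trivial if $q=\infty$), and the
product is $G$ because $O^q(G)=G$. Hence it suffices to show, for each such
$p$, that $L=O^{p'}(G)$ or $G$ itself lies in $\mathfrak F$.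

Let $D=O^p(L)=D_p(G)$, so that $O^p(D)=D$. The point $(p,1)$ sits in $G$ and
$p\neq q$, so $(p,1)\in\Phi(\mathfrak F)$ and $p\in\pi(\mathfrak F)$.

\emph{Case $D=G$.} Then $G$ is perfect by Lemma~\ref{lem:ops}(f). For each
subnormal pc subgroup $S$ of $G$, the point $(\emptyset,S)$ sits in $G$, so
$S\in\mathfrak F$. By Lemma~\ref{lem:genpc}, $G$ is generated by subnormal
$\mathfrak F$-subgroups. These lie in $G_{\mathfrak F}$, so $G\in\mathfrak F$.

\emph{Case $D<G$.} Let $(v,S)$ be a point sitting in $D$ such that $v$ does not
begin with $p$. Then $pv$ is reduced, its first letter is $p\ne q$, and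
$(pv,S)$ sits in $G$. So $(pv,S)\in\Phi(\mathfrak F)$, and
$(v,S)\in\Phi(\mathfrak F_p)$ by \eqref{eq:rec}. Thus the hypotheses hold for
the group $D$, the letter $p$ and the class $\mathfrak F_p$, and
$D\in\mathfrak F_p$ by induction. Since $L/D$ is a $p$-group, $L\in\mathfrak F$
by Lemma~\ref{lem:comp}(b).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:determine}]
``Only if'' was shown above, and Lemma~\ref{lem:forbidden} with $q=\infty$
gives ``if''. Now let $\Phi(\mathfrak F)\subseteq\Phi(\mathfrak H)$ and
$G\in\mathfrak F$. All points sitting in $G$ lie in $\Phi(\mathfrak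
F)\subseteq\Phi(\mathfrak H)$, so $G\in\mathfrak H$. The converse is
monotonicity.
\end{proof}

\section{Joins become unions}\label{sec:joins}

\begin{proposition}\label{prop:joins}
For every family $(\mathfrak K_j)$ in $l^\infty$,
$\Phi\bigl(\bigvee^\infty\mathfrak K_j\bigr)=\bigcup_j\Phi(\mathfrak K_j)$.
\end{proposition}

\begin{proof}
The join of the empty family is $(1)$; as $T((1))=\{\emptyset\}$ and $(1)$
contains no pc group, $\Phi((1))=\emptyset$. Let the family be nonempty and let
$\mathfrak K=\bigvee^\infty\mathfrak
K_j=l^\infty\mathrm{fit}\bigl(\bigcup_j\mathfrak K_j\bigr)$. By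
Lemma~\ref{lem:comp}(c), $\pi(\mathfrak K)=\bigcup_j\pi(\mathfrak K_j)$ and
$\mathfrak K_p=l^\infty\mathrm{fit}\bigl(\bigcup_jD_p(\mathfrak K_j)\bigr)$ for
$p\in\pi(\mathfrak K)$. If $p\notin\pi(\mathfrak K_j)$, then $D_p(\mathfrak
K_j)$ consists of trivial groups and contributes nothing. Hence $\mathfrak K_p$
is the join of the $(\mathfrak K_j)_p$ with $p\in\pi(\mathfrak K_j)$. Iterating,
we see that $u\in T(\mathfrak K)$ if and only if $u\in T(\mathfrak K_j)$ for
some $j$, and then
\[
\mathfrak K_u=\textstyle\bigvee^\infty\{(\mathfrak K_j)_u:\ u\in T(\mathfrak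
K_j)\}=l^\infty\mathrm{fit}\,\bigcup\{(\mathfrak K_j)_u:\ u\in T(\mathfrak
K_j)\}.
\]
This settles the points $(u,1)$. If $S$ is pc and $S\in\mathfrak K_u$, then
Lemma~\ref{lem:subnormal} shows that $S$ is isomorphic to a subnormal subgroup
of a member of some $(\mathfrak K_j)_u$, so $S\in(\mathfrak K_j)_u$ and
$(u,S)\in\Phi(\mathfrak K_j)$. The inclusion ``$\supseteq$'' is monotonicity.
\end{proof}

\section{Meets become intersections}\label{sec:meets}

As in Example~\ref{ex:S3}, meets cause no trouble once each point $(u,S)$ has a
\emph{test group}: a group that lies in $\mathfrak F$ exactly when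
$(u,S)\in\Phi(\mathfrak F)$. A test group for $(pv,S)$ should have a $p$-group
on top of a group that behaves like a test group for $(v,S)$. In $S_3=C_3\rtimes
C_2$ it is essential that the top acts nontrivially: in $C_3\times C_2$ the
stripping $D_2$ would remove everything. Regular wreath products provide enough
action in general. Let $B\wr C_q$ denote the regular wreath product, with base
group $B^q$. For a pair $(u,S)$ we define recursively
\[
S(\emptyset)=S,\qquad S(pv)=S(v)\wr C_p .
\]
For example, $1(p)=C_p$ and $1(23)=C_3\wr C_2$. The next lemma says that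
applying $D_q$ to $B\wr C_q$ leaves a group in which everything that we want
to see in $B$ is still visible.

\begin{lemma}\label{lem:wreath}
Let $q$ be a prime, $W=B\wr C_q$, and let $z$ be a reduced word not beginning
with $q$. If the pair $(z,S)$ sits in $B$, then $(qz,S)$ sits in $W$.
\end{lemma}

\begin{proof}
\emph{The projection of $D_q(W)$.} Let $\pi_1:B^q\to B$ be the projection to
the first coordinate and $C_q=\langle c\rangle$. Put $Q=O^{q'}(W)$, so $c\in Q$,
and note that $D_q(W)\le O^q(W)\le B^q$. Let $E=\pi_1(D_q(W))$. For $b\in B$ and
$x=(b,1,\dots,1)$ the commutator $[x,c]=x^{-1}x^c$ lies in $Q\cap B^q$, because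
$Q$ and $B^q$ are normal in $W$, and its first coordinate is $b^{-1}$. Hence
$\pi_1(Q\cap B^q)=B$. Since $D_q(W)=O^q(Q)\ge O^q(Q\cap B^q)$,
Lemma~\ref{lem:ops}(d) gives
\[
O^q(B)\le E\le B .
\]

\emph{The word.} Let $r\ne q$ be a prime. All $r$-elements of $B$ lie in
$O^q(B)\le E$. So $r$ divides $|E|$ if and only if it divides $|B|$, and
$D_r(E)=D_r(B)$ by Lemma~\ref{lem:ops}(b). As $z$ does not begin with $q$, we
conclude that $z\in\mathrm{Seq}(E)$, and $E_z=B_z$ if $z\ne\emptyset$. Since
$\pi_1$ maps $D_q(W)$ onto $E$, we get $z\in\mathrm{Seq}(D_q(W))$, hence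
$qz\in\mathrm{Seq}(W)$, and $Y:=W_{qz}=(D_q(W))_z$ satisfies $\pi_1(Y)=E_z$. If
$S=1$, we are done.

\emph{The pc group.} Let $S$ be pc; we may take it to be a subnormal subgroup of
$B_z$. We know $Y$ only through a projection, and $S$ must be found inside $Y$;
commutators with one coordinate subgroup achieve this.
Let $R$ be the soluble residual of $B_z$. It is perfect, characteristic in $B_z$,
hence normal in $B$, and $S\le R$. We have $\pi_1(Y)\ge R$: if $z\ne\emptyset$,
then $\pi_1(Y)=B_z$; if $z=\emptyset$, then $\pi_1(Y)=E\ge O^q(B)\ge O^q(R)=R$
because $R$ is perfect. Put $R_1=R\times1\times\cdots\times1\trianglelefteq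
B^q$. Since $Y\trianglelefteq W$ and $Y\le B^q$,
\[
Y\ge[Y,R_1]=[\pi_1(Y),R]\times1\times\cdots\times1\ge[R,R]\times1\times
\cdots\times1=R_1 .
\]
So $R_1\trianglelefteq Y$. As $S$ is subnormal in $R$, it is isomorphic to a
subnormal subgroup of $R_1$, and hence of $Y=W_{qz}$.
\end{proof}

The condition on $z$ cannot be dropped: $q\in\mathrm{Seq}(C_q)$, but
$qq\notin\mathrm{Seq}(C_q\wr C_q)$, since $D_q$ is trivial on $q$-groups.

\begin{proposition}\label{prop:meets}
For every point $(u,S)$ and every $\mathfrak F\in l^\infty$,
\[
(u,S)\in\Phi(\mathfrak F)\iff S(u)\in\mathfrak F .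
\]
Hence $\Phi\bigl(\bigcap_i\mathfrak F_i\bigr)=\bigcap_i\Phi(\mathfrak F_i)$ for
every nonempty family $(\mathfrak F_i)$ in $l^\infty$.
\end{proposition}

\begin{proof}
($\Rightarrow$) Induct on the length of $u$, for all $\mathfrak F$ at once. For
$u=\emptyset$ the statement is the definition. Let $u=pv$. By \eqref{eq:rec},
$p\in\pi(\mathfrak F)$, and $S(v)\in\mathfrak F_p$, by induction or because
$(v,S)=(\emptyset,1)$ and $S(v)=1$. Then $S(v)^p\in\mathfrak F_p$, and
$S(u)/S(v)^p\cong C_p$, so $S(u)\in\mathfrak F$ by Lemma~\ref{lem:comp}(b).

($\Leftarrow$) The pair $(\emptyset,S)$ sits in $S$. Since $u$ is reduced, we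
may add its letters one at a time from the right with Lemma~\ref{lem:wreath} and
find that $(u,S)$ sits in $S(u)$. If $S(u)\in\mathfrak F$, then
$(u,S)\in\Phi(\mathfrak F)$ by Proposition~\ref{prop:determine}.

The last statement holds because $S(u)\in\bigcap_i\mathfrak F_i$ if and only if
$S(u)\in\mathfrak F_i$ for all $i$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\mathfrak F\in l^\infty$ and $P=\Phi(\mathfrak F)$. By
Propositions~\ref{prop:determine}, \ref{prop:joins} and~\ref{prop:meets}, the
map $\mathfrak K\mapsto\Phi(\mathfrak K)$ is an order embedding of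
$L^\infty(\mathfrak F)$ into the lattice of subsets of $P$ that takes joins to
unions and meets to intersections. The law
$\bigwedge_i\bigvee_ja_{ij}=\bigvee_\varphi\bigwedge_ia_{i\varphi(i)}$, where
$\varphi$ runs through all choice functions, and its dual hold for unions and
intersections of sets; so $L^\infty(\mathfrak F)$ is completely distributive.

\paragraph{Coalgebraicity.} For $x\in P$ let $\mathfrak M_x$ be the join of all
$\mathfrak K\in L^\infty(\mathfrak F)$ with $x\notin\Phi(\mathfrak K)$. By
Proposition~\ref{prop:joins}, $x\notin\Phi(\mathfrak M_x)$. Thus $\mathfrak M_x$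
is the largest class in $L^\infty(\mathfrak F)$ that avoids $x$, and for
$\mathfrak K\in L^\infty(\mathfrak F)$
\begin{equation}\label{eq:M}
\mathfrak K\subseteq\mathfrak M_x\iff x\notin\Phi(\mathfrak K).
\end{equation}

\emph{$\mathfrak M_x$ is dually compact.} Let $\bigwedge X\subseteq\mathfrak
M_x$ with $X\subseteq L^\infty(\mathfrak F)$. Then
\[
x\notin\Phi\bigl(\textstyle\bigwedge X\bigr)=P\cap\bigcap_{\mathfrak K\in
X}\Phi(\mathfrak K).
\]
As $x\in P$, there is $\mathfrak K\in X$ with $x\notin\Phi(\mathfrak K)$, and
$\mathfrak K\subseteq\mathfrak M_x$ by \eqref{eq:M}. So $X_0=\{\mathfrak K\}$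
suffices.

\emph{Every $\mathfrak H\in L^\infty(\mathfrak F)$ is a meet of classes
$\mathfrak M_x$}, namely
\begin{equation}\label{eq:meetM}
\mathfrak H=\bigwedge\{\mathfrak M_x:\ x\in P\setminus\Phi(\mathfrak H)\}.
\end{equation}
Let $\mathfrak H^*$ be the right side. By \eqref{eq:M}, $\mathfrak
H\subseteq\mathfrak H^*$. If there were $y\in\Phi(\mathfrak
H^*)\setminus\Phi(\mathfrak H)$, then $\mathfrak H^*\subseteq\mathfrak M_y$ by
the definition of $\mathfrak H^*$, and \eqref{eq:M} would give
$y\notin\Phi(\mathfrak H^*)$. So $\Phi(\mathfrak H^*)\subseteq\Phi(\mathfrak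
H)$, and $\mathfrak H^*=\mathfrak H$ by Proposition~\ref{prop:determine}.

\paragraph{Algebraicity.} For a point $x=(u,S)$ put
\[
\mathfrak J_x=l^\infty\mathrm{fit}\{S(u)\}.
\]
By Proposition~\ref{prop:meets}, for every $\mathfrak K\in l^\infty$,
\begin{equation}\label{eq:J}
\mathfrak J_x\subseteq\mathfrak K\iff x\in\Phi(\mathfrak K).
\end{equation}
For $x\in P$ we have $\mathfrak J_x\in L^\infty(\mathfrak F)$, and by
Proposition~\ref{prop:joins}, if $\mathfrak J_x$ lies in a join, then it lies
in one of the members; in particular $\mathfrak J_x$ is compact. Finally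
$\mathfrak K=\bigvee^\infty\{\mathfrak J_x:x\in\Phi(\mathfrak K)\}$ for
$\mathfrak K\in L^\infty(\mathfrak F)$: the right side is contained in
$\mathfrak K$, and its set of points contains $\Phi(\mathfrak K)$. \qed

\begin{proposition}\label{prop:dually}
The dually compact elements of $L^\infty(\mathfrak F)$ are exactly the finite
meets of classes $\mathfrak M_x$ with $x\in\Phi(\mathfrak F)$, the empty meet
$\mathfrak F$ included.
\end{proposition}

\begin{proof}
The top element is dually compact, with $X_0=\emptyset$. If $c_1,\dots,c_k$ are
dually compact and $\bigwedge X\le c_1\wedge\cdots\wedge c_k$, take a finite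
$X_i\subseteq X$ with $\bigwedge X_i\le c_i$ for each $i$; then
$X_0=X_1\cup\cdots\cup X_k$ shows that the meet is dually compact. Since the
classes $\mathfrak M_x$ are dually compact, so are their finite meets.
Conversely, let $\mathfrak C$ be dually compact. By \eqref{eq:meetM},
$\mathfrak C$ is the meet of all $\mathfrak M_x$ with $x\in\Phi(\mathfrak
F)\setminus\Phi(\mathfrak C)$. Some finite submeet is contained in $\mathfrak
C$, and it contains $\mathfrak C$.
\end{proof}

\section{The lattice as a lattice of down-sets}\label{sec:poset}

Which sets of points have the form $\Phi(\mathfrak K)$? By \eqref{eq:J}, a set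
$\Phi(\mathfrak K)$ that contains $y$ contains all of $\Phi(\mathfrak J_y)$. So
we have to find out which points sit in the test group $R(v)$ of a point
$y=(v,R)$. If $R(v)=W=B\wr C_q$, then reading a letter $p\ne q$ ignores the top
$C_q$, because $D_p(W)=D_p(B)^q$, while reading $q$ consumes the top and leaves
a group with the relevant properties of $B$. So a word $u$ should be
matched greedily against $v$, and the part of $u$ that cannot be matched has to
be read off in $R$.

For words $u,v$ write $u=u'u''$, where $u'$ is the longest prefix of $u$ that is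
a subword of $v$; we call $u''$ the \emph{unmatched part} of $u$. On the set of
pairs of Definition~\ref{def:points}, put
\[
(u,S)\preceq(v,R)\iff u''\in\mathrm{Seq}(R)\text{ and } S \text{ is isomorphic to
a subnormal subgroup of } R_{u''}.
\]
Let $\sigma(S)=\pi(S/\mathrm{Cos}(S))$ for a pc group $S$, and
$\sigma(1)=\emptyset$. A point $(u,S)$ is \emph{normalized} if $u=\emptyset$ or
the last letter of $u$ is not in $\sigma(S)$. Let $\mathcal P$ be the set of
normalized points. The normalization is needed because of \eqref{eq:pc}:
stripping $p\in\sigma(S)$ from $S$ changes nothing, so $(up,S)$ and $(u,S)$ will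
carry the same information.

\begin{theorem}\label{thm:poset}
$(\mathcal P,\preceq)$ is a partially ordered set. For every $\mathfrak F\in
l^\infty$ the set $\Phi(\mathfrak F)\cap\mathcal P$ is a down-set of it, and
$\mathfrak K\mapsto\Phi(\mathfrak K)\cap\mathcal P$ is an isomorphism of
$L^\infty(\mathfrak F)$ onto the lattice of all down-sets of $\Phi(\mathfrak
F)\cap\mathcal P$.
\end{theorem}

The proof rests on two lemmas.

\begin{lemma}\label{lem:onegroup}
For every group $G$, $\Phi(l^\infty\mathrm{fit}\{G\})$ is the set of points
sitting in $G$.
\end{lemma}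

\begin{proof}
By \eqref{eq:one}, the words in $T(l^\infty\mathrm{fit}\{G\})$ are those in
$\mathrm{Seq}(G)$, and
$(l^\infty\mathrm{fit}\{G\})_u=l^\infty\mathrm{fit}\{G_u\}$ for these $u$. By
Lemma~\ref{lem:subnormal} the pc groups in this class are, up to isomorphism,
exactly the subnormal pc subgroups of $G_u$.
\end{proof}

\begin{lemma}\label{lem:sits}
For all pairs $(u,S)$ and $(v,R)$, the pair $(u,S)$ sits in $R(v)$ if and only
if $(u,S)\preceq(v,R)$.
\end{lemma}

\begin{proof}
Induct on the length of $v$. If $v=\emptyset$, then $u''=u$, and the statement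
is the definition. Let $v=qv'$, $B=R(v')$ and $W=R(v)=B\wr C_q$. If
$(u,S)=(\emptyset,1)$, both sides hold. There are three more cases.

\emph{Case $u=\emptyset$, $S$ pc.} A perfect subnormal subgroup of $W$ lies in
$B^q$, since $W/B^q$ is abelian. As $B^q\in\mathrm{fit}\,\{1,B\}$,
Lemma~\ref{lem:subnormal} shows that $S$ is isomorphic to a subnormal subgroup
of $W$ if and only if it is isomorphic to one of $B$. By induction this holds if
and only if $S$ is isomorphic to a subnormal subgroup of $R$, that is,
$(\emptyset,S)\preceq(v,R)$.

\emph{Case $u=pz$ with $p\ne q$.} All $p$-elements of $W$ lie in $B^q$, so $p$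
divides $|W|$ if and only if it divides $|B|$, and
$D_p(W)=D_p(B^q)=D_p(B)^q$ by Lemma~\ref{lem:ops}(b),(e). For every prime $r$
and every group $X$ we have $\pi(X^q)=\pi(X)$ and $D_r(X^q)=D_r(X)^q$. Hence
$u\in\mathrm{Seq}(W)$ if and only if $u\in\mathrm{Seq}(B)$, and then
$W_u=(B_u)^q$. By Lemma~\ref{lem:subnormal}, if $S$ is pc, and trivially if
$S=1$, the pair $(u,S)$ sits in $W$ if and only if it sits in $B$. A nonempty
prefix of $u$ begins with $p\ne q$, so it is a subword of $qv'$ if and only if
it is one of $v'$. Thus $u''$ is the same for $v$ and for $v'$, and the claim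
follows by induction.

\emph{Case $u=qz$.} As $u$ is reduced, $z$ does not begin with $q$. If $(z,S)$
sits in $B$, then $(u,S)$ sits in $W$ by Lemma~\ref{lem:wreath}. Conversely, let
$(u,S)$ sit in $W$. Then $(z,S)$ sits in $D_q(W)\trianglelefteq B^q$, and
$D_q(W)\in l^\infty\mathrm{fit}\{B\}$. If $(z,S)\neq(\emptyset,1)$, then
$(z,S)\in\Phi(l^\infty\mathrm{fit}\{B\})$ by Proposition~\ref{prop:determine},
so $(z,S)$ sits in $B$ by Lemma~\ref{lem:onegroup}; if $(z,S)=(\emptyset,1)$,
this is trivial. So $(u,S)$ sits in $W$ if and only if $(z,S)$ sits in $B$. A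
prefix $qz_1$ of $qz$ is a subword of $qv'$ if and only if $z_1$ is a subword
of $v'$. So the longest prefix of $qz$ that is a subword of
$qv'$ is $q$ followed by the longest prefix of $z$ that is a subword of $v'$,
and the unmatched parts agree. The claim follows by induction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poset}]
\emph{Step 1: down-sets of the preordered set of points.} For points $x=(u,S)$
and $y=(v,R)$, Lemmas~\ref{lem:sits} and~\ref{lem:onegroup} and \eqref{eq:J}
give
\[
x\preceq y\iff x \text{ sits in } R(v)\iff x\in\Phi(\mathfrak J_y)\iff\mathfrak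
J_x\subseteq\mathfrak J_y .
\]
So $\preceq$ is a preorder on the set of points, and $\Phi(\mathfrak
J_y)=\{x:x\preceq y\}$. Each $\Phi(\mathfrak K)$ is a down-set, since
$y\in\Phi(\mathfrak K)$ implies $\mathfrak J_y\subseteq\mathfrak K$. Conversely,
let $\Delta\subseteq\Phi(\mathfrak F)$ be a down-set and $\mathfrak
K=\bigvee^\infty_{y\in\Delta}\mathfrak J_y$. Then $\mathfrak K\in
L^\infty(\mathfrak F)$ by \eqref{eq:J}, and $\Phi(\mathfrak
K)=\bigcup_{y\in\Delta}\Phi(\mathfrak J_y)=\Delta$ by
Proposition~\ref{prop:joins}. Together with Proposition~\ref{prop:determine} this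
shows that $\Phi$ is an isomorphism of $L^\infty(\mathfrak F)$ onto the lattice
of down-sets of the preordered set $\Phi(\mathfrak F)$. It remains to choose one
point in each class of equivalent points.

\emph{Step 2: every point is equivalent to a normalized one.} Consider a point
$(up,S)$ with $p\in\sigma(S)$. Then $S$ is pc, so $(u,S)$ is a point, and
$D_p(S)=S$ by \eqref{eq:pc}. We have $(up,S)\preceq(u,S)$, because the
unmatched part is $p$, which lies in $\mathrm{Seq}(S)$, and $S_p=S$; and
$(u,S)\preceq(up,S)$, because the unmatched part is empty. So we may strip last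
letters until the point is normalized.

\emph{Step 3: $\preceq$ is antisymmetric on $\mathcal P$.} Let
$(u,S)\preceq(v,R)\preceq(u,S)$ be normalized points, and let $u''$ be the
unmatched part of $u$ in the first relation. Then $S$ is isomorphic to a
subgroup of $R_{u''}\le R$, and $R$ is isomorphic to a subgroup of $S$. By
comparing orders, $S\cong R$ and $R_{u''}=R$. Suppose that $u''\ne\emptyset$.
Since $u''\in\mathrm{Seq}(R)$, we have $R\ne1$, so $R$ is pc. As $R_{u''}=R$,
every letter $p$ of $u''$ satisfies $D_p(R)=R$, and so
$p\in\sigma(R)=\sigma(S)$ by \eqref{eq:pc}. But the last letter of $u''$ is the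
last letter of $u$, and $(u,S)$ is normalized, a contradiction. Hence
$u''=\emptyset$, and $u$ is a subword of $v$. By symmetry $v$ is a subword of
$u$, so $u=v$.

By Steps 2 and 3 each class of equivalent points contains exactly one normalized
point, and $(\mathcal P,\preceq)$ is a partially ordered set. A down-set of
points is a union of equivalence classes, so intersecting with $\mathcal P$ is an
isomorphism from the lattice of down-sets of $\Phi(\mathfrak F)$ onto that of
$\Phi(\mathfrak F)\cap\mathcal P$, and $\Phi(\mathfrak F)\cap\mathcal P$ is a
down-set of $\mathcal P$. With Step 1 this proves the theorem.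
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:soluble}]
We show $\mathfrak S=LR(p\mapsto\mathfrak S)$; then $\mathfrak S$ is
$n$-multiply local for all $n$ by induction. If $G$ is soluble, so are all
$D_p(G)$. Conversely, let $D_p(G)$ be soluble for all $p$ dividing $|G|$. For
each such $p$ the factor $O^{p'}(G)/D_p(G)$ is a $p$-group and $G/O^{p'}(G)$ is a
$p'$-group, so no nonabelian composition factor of $G$ has order divisible by
$p$. Hence there is none, and $G$ is soluble.

Let $(u,S)\in\Phi(\mathfrak S)$. Since $\mathfrak S_u\subseteq\mathfrak S$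
contains no pc group, $S=1$. Conversely, for a nonempty reduced word $u$ the
group $1(u)$ is an iterated wreath product of cyclic groups, hence soluble, so
$(u,1)\in\Phi(\mathfrak S)$ by Proposition~\ref{prop:meets}. Thus
$\Phi(\mathfrak S)=\{(u,1):u\ne\emptyset\text{ reduced}\}$. All these points are
normalized, and $(u,1)\preceq(v,1)$ if and only if
$u''\in\mathrm{Seq}(1)=\{\emptyset\}$, that is, if and only if $u$ is a subword
of $v$. Theorem~\ref{thm:poset} applies.
\end{proof}

\begin{example}
Let $V_4$ be the normal Klein four-group of $S_4$. We have $D_2(S_4)=A_4$ and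
$D_3(S_4)=D_3(A_4)=V_4$, while $D_2(A_4)=D_2(V_4)=1$. Since $S_4$ is soluble,
the points sitting in $S_4$ are the pairs $(u,1)$ with
\[
u\in\{2,\ 3,\ 23,\ 32,\ 232\},
\]
the nonempty reduced subwords of $232$. By Lemmas~\ref{lem:onegroup}
and~\ref{lem:sits} the class $\mathfrak J_{(232,1)}$ has the same points, so
$l^\infty\mathrm{fit}\{S_4\}=\mathfrak J_{(232,1)}$ is also generated by
$(C_2\wr C_3)\wr C_2$. By Theorem~\ref{thm:poset} its lattice
of totally local subclasses has eight elements. Besides $(1)$ they are generated
by
\[
C_2;\quad C_3;\quad C_2,C_3;\quad S_3;\quad A_4;\quad S_3,A_4;\quad S_4,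
\]
with sets of words $\{2\}$, $\{3\}$, $\{2,3\}$, $\{2,3,23\}$, $\{2,3,32\}$,
$\{2,3,23,32\}$, and all five words. In particular $S_4$ does not lie in the
totally local Fitting class generated by $S_3$ and $A_4$: the word $232$ is
missing.
\end{example}

\begin{example}
Every word $u$ in the letters $2,3,5$ lies in $\mathrm{Seq}(A_5)$. So
$(u,1)\preceq(\emptyset,A_5)$ for all nonempty reduced such words, and by
Proposition~\ref{prop:determine} the class $l^\infty\mathrm{fit}\{A_5\}$ contains
all soluble $\{2,3,5\}$-groups. The points $(2,A_5)$ and $(\emptyset,A_5)$ are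
equivalent, so $A_5\wr C_2\in l^\infty\mathrm{fit}\{A_5\}$. The point $(7,A_5)$
is normalized and lies strictly above $(\emptyset,A_5)$.
\end{example}

\begin{thebibliography}{1}
\bibitem{Stone}
\emph{On Stone sublattices of the lattice of totally local Fitting classes},
\url{https://rep.vsu.by/bitstream/123456789/36540/1/On%20stone%20sublattice%20of%20the%20lattice%20of%20totally%20local%20Fitting%20classes.pdf}
\end{thebibliography}

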